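\title{Random phase retrieval with $4d-5$ measurements is rarely injective}

\begin{abstract}
Let $\Phi$ be a complex $d\times(4d-5)$ matrix whose adjoint has a uniformly random $d$-dimensional range, and let $p_d$ be the probability that the moduli of the entries of $\Phi^*x$ determine $x\in\mathbb C^d$ up to a unimodular factor. We prove Vinzant's conjecture that $p_d<1$ for every $d\ge2$ and that $p_d\to0$ as $d\to\infty$. The proof plants an approximate pair of vectors with equal measurements in a random subspace, shows by a second moment computation that the planted subspace is asymptotically uniform, and corrects the approximate pair to an exact one by a fixed point argument. The same computation shows that, with probability tending to one, exponentially many planes of $\mathbb C^d$ are spanned by pairs with equal measurements.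
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $n\ge d\ge1$, let $\Phi$ be a complex $d\times n$ matrix of rank $d$ with columns $\varphi_1,\dots,\varphi_n$, and let $\Phi^*$ be its conjugate transpose. In phase retrieval one observes the squared moduli $|\varphi_k^*x|^2$ of the entries of $\Phi^*x$ and wants to recover $x\in\mathbb C^d$. These numbers do not change when $x$ is multiplied by a complex number of modulus one, so at best one recovers the class $[x]=\{cx:|c|=1\}$. The basic question is whether the map
\begin{equation}\label{eq:map}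
[x]\longmapsto|\Phi^*x|^2=\big(|\varphi_k^*x|^2\big)_{k=1}^n
\end{equation}
is injective. Replacing $\Phi^*$ by $\Phi^*A$ with $A$ invertible permutes the classes $[x]$, so the answer depends only on the $d$-dimensional subspace $E=\operatorname{range}\Phi^*$ of $\mathbb C^n$.

It was conjectured that the threshold is $n=4d-4$: that \eqref{eq:map} is never injective for $n<4d-4$, and that it is injective for generic $\Phi$ when $n\ge4d-4$. The second statement has been proved for all $d$; here ``generic'' means outside a proper real algebraic subset, which has Lebesgue measure zero. The first statement has been proved when $d-1$ is a power of $2$, but it fails for $d=4$: there are $4\times11$ matrices for which \eqref{eq:map} is injective. So at $n=4d-5$, one measurement below the threshold, injectivity is possible for some $d$, and one asks how likely it is.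

Let $\mathrm{Gr}(\mathbb C^n,d)$ be the Grassmannian of $d$-dimensional subspaces of $\mathbb C^n$ with its unique probability measure invariant under the unitary group $\mathrm U(n)$; this is the law of the range of an $n\times d$ matrix with independent standard complex Gaussian entries. Let $p_{d,n}$ be the probability that \eqref{eq:map} is injective when $\operatorname{range}\Phi^*$ is drawn from this measure, and put $p_d=p_{d,4d-5}$ for $d\ge2$. Vinzant's conjecture, posed in \cite{owr}, states that (a) $p_d<1$ for every $d$, and (b) $p_d\to0$ as $d\to\infty$. Both parts are true.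

\begin{theorem}\label{thm:main}
We have $p_d<1$ for every $d\ge2$, and $\lim_{d\to\infty}p_d=0$.
\end{theorem}

The method also gives the picture for every $n$, and it shows that at $n=4d-5$ injectivity typically fails in exponentially many places.

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(i)] $p_{d,n}<1$ for all $d\ge2$ and $d\le n\le4d-5$; $\max_{d\le n\le4d-5}p_{d,n}\to0$ as $d\to\infty$; and $p_{d,n}=1$ for all $d\ge2$ and $n\ge4d-4$.
\item[(ii)] Let $n=4d-5$ and let $\mathcal N$ be the number of $2$-dimensional subspaces of $\mathbb C^d$ spanned by some $x,y$ with $[x]\ne[y]$ and $|\Phi^*x|^2=|\Phi^*y|^2$. For every $m<\frac{3\sqrt3}{4}\approx1.299$, we have $\Pr(\mathcal N\ge m^n)\to1$ as $d\to\infty$.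
\end{enumerate}
\end{theorem}

Part (a) of the conjecture is a local statement. At $n=4d-5$ the failure of injectivity is a system of $n$ real equations in $n$ real unknowns (Section~\ref{sec:collisions}), and one nondegenerate solution survives every small perturbation of $E$ (Section~\ref{sec:linear}). Part (b) asks for a solution for most $E$, and we have no formula for one. We construct instead a different random subspace, in which a solution is built in, and show that its law $\nu$ is close to the uniform law $P$. If $\nu=XP$ and $\mathcal A$ is the set of subspaces where injectivity fails, then Cauchy--Schwarz gives $\nu(\mathcal A)^2\le\mathbb E[X^2]\,P(\mathcal A)$, so it is enough to prove $\nu(\mathcal A)\to1$ and $\mathbb E[X^2]\le1+o(1)$. Section~\ref{sec:planting} gives a formula for $\mathbb E[X^2]$ and works out a model problem, which shows why one should plant an approximate solution rather than an exact one. Section~\ref{sec:pair} defines the planted pair and corrects it to an exact solution, and Sections~\ref{sec:large} and~\ref{sec:small} compute the second moment.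 Theorem~\ref{thm:more} is proved in Section~\ref{sec:more}.

\medskip\noindent\textbf{Conventions.}
Except in Theorem~\ref{thm:more}(i) and in the model problem of Section~\ref{sec:planting}, $n=4d-5$. We write $\mathrm{Gr}=\mathrm{Gr}(\mathbb C^n,d)$ and $P$ for its invariant probability measure. A standard complex Gaussian, $z\sim N_{\mathbb C}(0,1)$, has density $\pi^{-1}e^{-|z|^2}$, so $\mathbb E|z|^2=1$, $\mathbb Ez^2=0$, and $|z|^2$ has density $e^{-s}$; a standard Gaussian vector or matrix has independent entries of this kind. For a positive definite $p\times p$ matrix $A$ one has $\pi^{-p}\int_{\mathbb C^p}e^{-y^*Ay}\,dy=(\det A)^{-1}$. A uniform phase is a uniform random variable on $[0,2\pi)$. The operator norm is $\|\cdot\|$ and the Hilbert--Schmidt norm is $\|\cdot\|_F$. We write $\mathbb E[Y;\mathcal B]$ for $\mathbb E[Y\mathbf 1_{\mathcal B}]$. The letters $C,c$ denote positive absolute constants whose values may change from line to line.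

\section{Collisions and the number $4d-5$}\label{sec:collisions}

A \emph{collision} is a pair of linearly independent vectors $z,w\in\mathbb C^n$ with $|z_k|=|w_k|$ for all $k$, and a \emph{collision plane} is a $2$-dimensional subspace spanned by a collision. If $z,w$ have equal moduli and are linearly dependent, then either both vanish or $w=cz$ with $z\ne0$, and a nonzero coordinate of $z$ forces $|c|=1$. Since $\Phi^*$ is a linear isomorphism from $\mathbb C^d$ onto $E$, it follows that the pairs $x,y$ with $[x]\ne[y]$ and $|\Phi^*x|^2=|\Phi^*y|^2$ correspond exactly to the collisions in $E$. Thus, with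
\[
\mathcal A=\{E\in\mathrm{Gr}:E\text{ contains a collision}\},
\]
we have $p_d=1-P(\mathcal A)$, and the number $\mathcal N=\mathcal N(E)$ of Theorem~\ref{thm:more}(ii) is the number, possibly infinite, of collision planes contained in $E$. We identify a subspace with the orthogonal projection onto it. The equations $|z_k|^2=|w_k|^2$ are linear in the matrix $zz^*-ww^*$, and this gives a second description.

\begin{lemma}\label{lem:planes}
A plane $\Pi\subseteq\mathbb C^n$ is a collision plane if and only if some nonzero Hermitian $n\times n$ matrix $D$ has zero diagonal and range contained in $\Pi$. The set $\mathcal K$ of collision planes is compact, $\mathcal A$ is compact, and $\{\mathcal N\ge j\}$ is a Borel set for every integer $j$.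
\end{lemma}

\begin{proof}
If $z,w$ is a collision spanning $\Pi$, then $D=zz^*-ww^*$ has zero diagonal and range in $\Pi$, and $D\ne0$ because $z,w$ are independent. Conversely, such a $D$ has rank at most $2$ and trace zero, so its nonzero eigenvalues are $\lambda$ and $-\lambda$, and $D=zz^*-ww^*$ with $z,w$ orthogonal eigenvectors of norm $\sqrt\lambda$. They lie in $\Pi$, span it, and form a collision. Hence $\mathcal K$ is the projection of the compact set of pairs $(\Pi,D)$ with $\Pi D=D$, $\|D\|_F=1$ and zero diagonal, and $\mathcal A$ is the projection of the compact set of pairs $(E,\Pi)$ with $\Pi\in\mathcal K$, $\Pi\subseteq E$. In the same way, the set of $E$ that contain $j$ collision planes at mutual distances at least $1/i$ is compact, and $\{\mathcal N\ge j\}$ is the union of these sets over $i$.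
\end{proof}

\begin{example}\label{ex:d2}
Let $d=2$, $n=3$. Then $E$ is itself a plane. The Hermitian matrices with range in $E$ form a real vector space of dimension $4$, and the vanishing of the diagonal is three linear conditions, so a nonzero solution exists. Hence $\mathcal A=\mathrm{Gr}$ and $p_2=0$.
\end{example}

For general $d$, a Hermitian matrix of rank $2$ with range in $E$ is given by a plane in $E$, with $4(d-2)$ real parameters, and a Hermitian form on that plane, with $4$ more. Up to a real scalar this leaves $4d-5$ real unknowns, subject to $n$ equations. For $n\ge4d-4$ there are more equations than unknowns, in agreement with generic injectivity. For $n=4d-5$ the system is square. A square system of real equations may have no solution on a whole open set of parameters, and this does happen: for $d=4$ the complement of $\mathcal A$ is open by Lemma~\ref{lem:planes} and nonempty by the example with $n=11$, so $p_4>0$. (A nonempty open subset of $\mathrm{Gr}$ has positive measure, since finitely many unitary translates of it cover $\mathrm{Gr}$.) So no argument can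 give $p_d=0$ for all $d$. For $d>2$ the rank condition is nonlinear, and the linear algebra of Example~\ref{ex:d2} is no longer available.

\section{Linearization at a collision and the proof of part (a)}\label{sec:linear}

We write the square system in coordinates centered at a pair $z,w$ that is a collision or nearly one. Both parts of Theorem~\ref{thm:main} need the derivative of this system to be invertible, part (b) with a quantitative bound, so we treat a class of random pairs that covers both uses.

Let $d\ge2$. A random matrix $V=[z,w]\in\mathbb C^{n\times2}$ is called \emph{admissible} if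
\[
z_k=r_ke^{i\alpha_k},\qquad w_k=e^{\eta_k+i\theta_k}z_k\qquad(1\le k\le n),
\]
where all the variables $r_k,\alpha_k,\eta_k,\theta_k$ are independent, $r_k>0$ has a density bounded by $1$, $\theta_k$ is a uniform phase, and $|\eta_k|\le\frac1{10}$. Such a $V$ has rank $2$ almost surely, because the determinant $z_1z_2(e^{\eta_2+i\theta_2}-e^{\eta_1+i\theta_1})$ of its first two rows vanishes only if $\theta_1=\theta_2$. Let $B$ be a standard Gaussian $n\times(d-2)$ matrix with rows $B_k$, independent of $V$, and let $E$ be the range of $[z,w,B]$, which almost surely has dimension $d$.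

A pair of vectors in $E$ has $4d$ real coordinates, five more than the count of Section~\ref{sec:collisions}. The excess comes from the five-dimensional group of $2\times2$ matrices $A$ with $AJA^*\in\mathbb R_{>0}J$, $J=\operatorname{diag}(1,-1)$: the substitution $V\mapsto VA$ multiplies $VJV^*=zz^*-ww^*$ by a positive scalar and so maps collisions to collisions. We therefore freeze five coordinates, namely the coefficients of $z$ and $w$ in the second vector and the imaginary part of the coefficient of $z$ in the first. For $\xi=(s,\kappa,a,b)\in\mathbb R\times\mathbb C\times\mathbb C^{d-2}\times\mathbb C^{d-2}\cong\mathbb R^{4d-5}=\mathbb R^n$, with Euclidean norm $|\xi|$, put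
\begin{equation}\label{eq:param}
\tilde z=(1+s)z+\kappa w+Ba,\qquad\tilde w=w+Bb,\qquad F_k(\xi)=|\tilde z_k|^2-|\tilde w_k|^2 .
\end{equation}
The part of $F_k$ linear in $\xi$ is $2\operatorname{Re}\big(\bar z_k(sz_k+\kappa w_k+B_ka)\big)-2\operatorname{Re}(\bar w_kB_kb)$. With $\zeta_k=e^{-i\alpha_k}B_k$ we have $\bar z_kw_k=r_k^2e^{\eta_k+i\theta_k}$, $\bar z_kB_k=r_k\zeta_k$ and $\bar w_kB_k=r_ke^{\eta_k-i\theta_k}\zeta_k$, so
\begin{equation}\label{eq:expand}
F_k(\xi)=F_k(0)+2r_k\ell_k(\xi)+Q_k(\xi),
\end{equation}
where $Q_k(\xi)=|sz_k+\kappa w_k+B_ka|^2-|B_kb|^2$ and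
\[
\ell_k(\xi)=r_k\big(s+\operatorname{Re}(\kappa e^{\eta_k+i\theta_k})\big)+\operatorname{Re}\big(\zeta_k(a-e^{\eta_k-i\theta_k}b)\big).
\]
Given $V$, the rows $\zeta_k$ are independent standard Gaussian vectors; hence they are independent of $V$, and the linear forms $\ell_1,\dots,\ell_n$ are independent. Let $L$ be the real $n\times n$ matrix with rows $\ell_k$. This is where $n=4d-5$ enters: it makes $L$ square.

For $d=2$ and $\eta_k=0$ the rows of $L$ are $r_k(1,\cos\theta_k,-\sin\theta_k)$, $k=1,2,3$, and $L$ is invertible exactly when the three points $e^{i\theta_k}$ are distinct, since three distinct points of a circle are not collinear. In general we measure invertibility by the distances $\operatorname{dist}_k=\operatorname{dist}(\ell_k,\operatorname{span}_{i\ne k}\ell_i)$. The matrix $L$ is invertible if and only if all of them are positive. In that case the $k$-th column $y$ of $L^{-1}$ is orthogonal to the rows $\ell_i$, $i\ne k$, and satisfies $\ell_k(y)=1$, so $|y|=1/\operatorname{dist}_k$.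

\begin{lemma}\label{lem:smallball}
If $V$ is admissible, then $\Pr(\operatorname{dist}_k\le\varepsilon)\le6\varepsilon^{1/3}$ for all $k$ and all $\varepsilon\in(0,1)$.
\end{lemma}

\begin{proof}
Fix the values of the $n-1$ rows $\ell_i$, $i\ne k$, and choose a unit vector $\xi=(s,\kappa,a,b)$ orthogonal to all of them. Then $\operatorname{dist}_k\ge|\ell_k(\xi)|$. As $\ell_k$ is independent of the other rows, Fubini's theorem reduces the lemma to the bound $\Pr(|\ell_k(\xi)|\le\varepsilon)\le6\varepsilon^{1/3}$ for each fixed unit vector $\xi$. We drop the index $k$. The randomness that spreads out $\ell(\xi)$ comes from $\zeta$ if $(a,b)$ is large and from $r$ if $(s,\kappa)$ is large; in both cases the coefficient can be small only for an unlikely phase $\theta$.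

\emph{Case $|a|^2+|b|^2\ge\frac12$.} Given $r,\eta,\theta$, the variable $\ell(\xi)$ is a real Gaussian of variance $v/2$, where
\[
v=|a-e^{\eta-i\theta}b|^2=v_0-2e^\eta|a^*b|\cos(\theta-\theta_0),\qquad v_0=|a|^2+e^{2\eta}|b|^2\ge\tfrac12e^{-1/5}\ge\tfrac14,
\]
and $\theta_0=\arg(a^*b)$. Also $2e^\eta|a^*b|\le v_0$. If the cosine is nonnegative, then $v\ge v_0(1-\cos(\theta-\theta_0))$, and otherwise $v\ge v_0$; in both cases $v\ge\frac12v_0(1-\cos(\theta-\theta_0))\ge\frac14\sin^2\frac{\theta-\theta_0}2$. Since $|\sin\frac\omega2|\ge|\omega|/\pi$ on $[-\pi,\pi]$, we get $\Pr(\sqrt v\le y)\le2y$ for $y>0$. On $\{\sqrt v>y\}$ the conditional density of $\ell(\xi)$ is at most $1/\sqrt{\pi v}\le1/y$. Hence $\Pr(|\ell(\xi)|\le\varepsilon)\le2y+2\varepsilon/y$, which is $4\sqrt\varepsilon$ for $y=\sqrt\varepsilon$.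

\emph{Case $s^2+|\kappa|^2\ge\frac12$.} Given $\eta,\theta,\zeta$, we have $\ell(\xi)=r\gamma+\text{const}$ with $\gamma=s+e^\eta|\kappa|\cos(\theta+\arg\kappa)$. As $r$ has density at most $1$, the conditional probability of $|\ell(\xi)|\le\varepsilon$ is at most $2\varepsilon/|\gamma|$. Fix $\eta$. If $e^\eta|\kappa|\le\frac14$, then $|\kappa|\le0.28$, so $|s|\ge0.6$, $|\gamma|\ge0.35$, and the probability is at most $6\varepsilon$. If $e^\eta|\kappa|>\frac14$, then $|\gamma|\le y$ confines $\cos(\theta+\arg\kappa)$ to an interval of length at most $8y$. For $0\le\omega'\le\omega\le\pi$,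
\[
\cos\omega'-\cos\omega=2\sin\tfrac{\omega+\omega'}2\sin\tfrac{\omega-\omega'}2\ge2\sin^2\tfrac{\omega-\omega'}2\ge\tfrac2{\pi^2}(\omega-\omega')^2,
\]
because $\frac{\omega+\omega'}2$ lies between $\frac{\omega-\omega'}2$ and $\pi-\frac{\omega-\omega'}2$. So on each half of the circle the admissible angles fill an interval of length at most $2\pi\sqrt y$, and $\Pr(|\gamma|\le y)\le2\sqrt y$. Hence $\Pr(|\ell(\xi)|\le\varepsilon)\le2\sqrt y+2\varepsilon/y$, which is $4\varepsilon^{1/3}$ for $y=\varepsilon^{2/3}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, first statement]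
Let $d\ge2$, take $z_k\sim N_{\mathbb C}(0,1)$ and $\eta_k=0$ for all $k$. Then $r_k$ has density $2re^{-r^2}\le\sqrt{2/e}<1$, so $V$ is admissible. By Lemma~\ref{lem:smallball} with $\varepsilon\to0$, the matrix $L$ is almost surely invertible. Fix a realization in which $L$ is invertible, all $r_k$ are positive and $[z,w,B]$ has rank $d$. Then $F(0)=0$ and, by \eqref{eq:expand}, the derivative $DF(0)=\operatorname{diag}(2r_k)L$ is invertible. The map $F$ is a polynomial in $\xi$ and in the real and imaginary parts of the entries of $[z,w,B]$. By the implicit function theorem, for every matrix $[z^1,w^1,B^1]$ in a neighborhood $\mathcal U$ of $[z,w,B]$ the system \eqref{eq:param} built from it has a zero $\xi$ near $0$. Shrinking $\mathcal U$, we may assume that the resulting pair $\tilde z,\tilde w$ is so close to $z,w$ that it is linearly independent; it is then a collision in the range of $[z^1,w^1,B^1]$. A standard Gaussian $n\times d$ matrix lies in $\mathcal U$ with positive probability and its range has law $P$. So $P(\mathcal A)>0$, that is, $p_d<1$.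
\end{proof}

\section{Planted subspaces and their second moment}\label{sec:planting}

From now on $d\ge4$. Let $\mathrm{St}_N=\{q\in\mathbb C^{N\times2}:q^*q=I\}$ be the Stiefel manifold of orthonormal $2$-frames, with its unique $\mathrm U(N)$-invariant (Haar) probability measure $\sigma_N$, and let $\mathrm{St}=\mathrm{St}_n$. For $q\in\mathrm{St}$ let $\Pi_q=qq^*$, and let $\nu_q$ be the law of $\operatorname{range}(q)\oplus E''$ with $E''$ a uniform $(d-2)$-dimensional subspace of $\operatorname{range}(q)^\perp$: a uniform subspace containing the plane of $q$. Note that $\nu_{Uq}$ is the image of $\nu_q$ under $U\in\mathrm U(n)$. For a finite positive measure $\mu$ on $\mathrm{St}$, the \emph{planted law} is $\nu_\mu=\int\nu_q\,d\mu(q)$. We want to know how far $\nu_\mu$ is from $P$. The answer is an integral over two independent frames of a function of their \emph{overlap} $G=q_1^*q_2$.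

\subsection{A model problem: planting one vector}\label{sub:toy}
All features of the computation are visible when a line is planted instead of a plane; nothing in this subsection is used later. Let $n>d\geq2$ be arbitrary and ask whether a random $E$ contains a nonzero vector whose coordinates all have the same modulus. This is $n-1$ real equations for a line in $E$, which has $2d-2$ real parameters. The first coordinate of a uniform unit vector of $\mathbb C^N$ has density $\frac{N-1}\pi(1-|g|^2)^{N-2}$ on the unit disk. So the inner product $g$ of two independent uniform unit vectors has this density with $N=d$ if both are drawn from the same $E$, and with $N=n$ if they are drawn from $\mathbb C^n$. The ratio is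
\[
K_1(g)=\frac{d-1}{n-1}\,(1-|g|^2)^{-(n-d)} .
\]
If a unit vector with law $\mu$ is planted, the density $X$ of the planted law at $E$ is the average of the density of $\mu$ over the unit sphere of $E$. Its square is an average over two independent points of that sphere, and so $\mathbb E X^2=\iint K_1(q_1^*q_2)\,d\mu\,d\mu$; the proof of Proposition~\ref{prop:second} below gives the details. Now let $\mu$ be the law of $n^{-1/2}(e^{i\theta_k})_k$ with independent uniform phases, so that $g=n^{-1}\sum_ke^{i\phi_k}$ with independent uniform $\phi_k$.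

\emph{Small overlaps.} By the central limit theorem $x=\sqrt n\,g$ tends in law to $Z\sim N_{\mathbb C}(0,1)$. If $n/d\to\gamma>1$, then $K_1(g)\approx\gamma^{-1}e^{(1-1/\gamma)|x|^2}$ for bounded $x$, and $\mathbb Ee^{(1-1/\gamma)|Z|^2}=\gamma$. So typical overlaps contribute $1$ for every $\gamma$; they do not see the count of equations.

\emph{Large overlaps.} By rotation we may take $\phi_1=0$ and $\phi=(\phi_2,\dots,\phi_n)\in[-\pi,\pi]^{n-1}$. For fixed $n$ the quantity $1-|g|^2=n^{-2}\sum_{j,k}(1-\cos(\phi_j-\phi_k))$ lies between two positive multiples of $|\phi|^2$; for the lower bound keep the terms with $j=1$. Hence $\mathbb EK_1(g)$ is finite if and only if $\int|\phi|^{-2(n-d)}d\phi$ converges at $0\in\mathbb R^{n-1}$, that is, if and only if $n-1<2d-2$. When the system is square, $n-1=2d-2$, the integral diverges like $\int_0d\epsilon/\epsilon$.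

Our problem is a square system, and the same count is critical: collisions in $\mathbb C^n$ have $3n$ real parameters, five of which belong to the group of Section~\ref{sec:linear}, while for planes at principal angles of order $\epsilon$ the kernel $K$ below has order $\epsilon^{-4(n-d)}$, and $4(n-d)=3n-5$. The model suggests the remedy. Blur a bounded number of coordinates at a scale $\delta$, a negative power of $n$. This cuts off the divergence at a cost polynomial in $n$, which is affordable because large overlaps are exponentially unlikely; and a pair that is a collision up to $\delta$ can be corrected with the help of Lemma~\ref{lem:smallball}.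

\subsection{The overlap of two random frames}
On Hermitian matrices, $dS$ is the product of the Lebesgue measures of the diagonal entries and of the real and imaginary parts of the entries above the diagonal.

\begin{lemma}\label{lem:wishart}
\begin{enumerate}
\item[(a)] For $N\ge p$, the image of Lebesgue measure on $\mathbb C^{N\times p}$ under $Y\mapsto Y^*Y$ is a constant multiple of $(\det S)^{N-p}\,dS$ on the positive definite $p\times p$ matrices.
\item[(b)] For $\beta\ge0$ and $\lambda>0$, the integral of $(\det S)^\beta e^{-\lambda\operatorname{tr}S}$ over positive definite $2\times2$ matrices is $\pi\,\Gamma(\beta+2)\Gamma(\beta+1)\lambda^{-2\beta-4}$.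
\item[(c)] For $N\ge4$, the top $2\times2$ block $G$ of a Haar element of $\mathrm{St}_N$ has density $c_N\det(I-G^*G)^{N-4}$ on $\{\|G\|<1\}$, and $c_N/N^4\to\pi^{-4}$ as $N\to\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\omega$ be the image measure and $A\in\mathrm{GL}_p(\mathbb C)$. The map $Y\mapsto YA$ scales Lebesgue measure by $|\det A|^{2N}$, so $S\mapsto A^*SA$ scales $\omega$ by $|\det A|^{2N}$. The same map scales $dS$ by $|\det A|^{2p}$: it preserves $dS$ for unitary $A$, for diagonal $A$ it multiplies $S_{ij}$ by $\bar A_{ii}A_{jj}$, and the singular value decomposition gives the rest. So $(\det S)^{-N}\omega$ and $(\det S)^{-p}dS$ are both invariant under the transitive action of $\mathrm{GL}_p(\mathbb C)$ on the positive definite cone, and an invariant Radon measure on a homogeneous space is unique up to a constant.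

(b) Scaling reduces to $\lambda=1$. Integrating $(S_{11}S_{22}-|S_{12}|^2)^\beta$ over the disk $|S_{12}|^2<S_{11}S_{22}$ gives $\pi(S_{11}S_{22})^{\beta+1}/(\beta+1)$, and the remaining integrals give $\pi\,\Gamma(\beta+2)^2/(\beta+1)$.

(c) Let $Y$ be a standard Gaussian $N\times2$ matrix with top block $Y_1\in\mathbb C^{2\times2}$ and bottom block $Y_2$. The frame $Y(Y^*Y)^{-1/2}$ has an invariant law, hence is Haar, and its top block is $G=Y_1T^{-1/2}$ with $T=Y_1^*Y_1+S$, $S=Y_2^*Y_2$. By (a), $(Y_1,S)$ has density proportional to $e^{-\operatorname{tr}T}(\det S)^{N-4}$. In the variables $(G,T)$ we have $dY_1\,dS=(\det T)^2dG\,dT$ and $S=T^{1/2}(I-G^*G)T^{1/2}$, so the density is a function of $T$ times $\det(I-G^*G)^{N-4}$. For the constant substitute $G=Y'/\sqrt N$, which gives $N^4c_N^{-1}=\int\det(I-Y'^*Y'/N)^{N-4}dY'$ over $\|Y'\|<\sqrt N$. The integrand tends to $e^{-\|Y'\|_F^2}$, and for $N\ge8$ it is at most $e^{-\|Y'\|_F^2/2}$, since $1-t\le e^{-t}$ for each eigenvalue. By dominated convergence the integral tends to $\pi^4$.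
\end{proof}

For a $2\times2$ matrix $G$ with $\|G\|\le1$ define
\begin{equation}\label{eq:K}
K(G)=\frac{c_d}{c_n}\det(I-G^*G)^{-(n-d)}\in(0,+\infty],\qquad\text{where}\quad\frac{c_d}{c_n}\to4^{-4},\quad n-d=\frac{3n-5}4 .
\end{equation}
The limit follows from Lemma~\ref{lem:wishart}(c) and $n/d\to4$.

\subsection{The second moment inequality}

\begin{proposition}\label{prop:second}
Let $\mu$ be a finite positive measure on $\mathrm{St}$ with $\mathcal E(\mu):=\iint K(q_1^*q_2)\,d\mu(q_1)\,d\mu(q_2)<\infty$. Then $\nu_\mu$ has a density $X$ with respect to $P$, and $\mathbb E_PX^2\le\mathcal E(\mu)$. In particular $P(\mathcal A)\ge\nu_\mu(\mathcal A)^2/\mathcal E(\mu)$ if $\mu$ is a probability measure.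
\end{proposition}

\begin{proof}
\emph{Step 1: $\mu=\rho\,\sigma_n$ with $\rho$ bounded.} The group $\mathrm U(n)$ acts transitively on the pairs $(q,E)$ with $\operatorname{range}q\subseteq E$, since the columns of $q$ extend to an orthonormal basis of $E$ and then of $\mathbb C^n$. So there is one invariant law on such pairs, and it has two descriptions: $q\sim\sigma_n$ and $E\sim\nu_q$ given $q$; or $E\sim P$ and, given $E$, $q$ Haar among the frames in $E$. Hence $\nu_\mu(f)=\mathbb E[\rho(q)f(E)]$ for bounded Borel $f$, which says $\nu_\mu=XP$ with $X(E)=\mathbb E[\rho(q)\mid E]$. Therefore $\mathbb E_PX^2=\mathbb E[\rho(q_1)\rho(q_2)]$, where $q_1,q_2$ are independent Haar frames in $E$ given $E$.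

Let $\tau_1$ be the law of this pair and $\tau_2=\sigma_n\times\sigma_n$. Given $E$ and $q_1$, choose an orthonormal basis of $E$ that begins with the columns of $q_1$; then $q_1^*q_2$ is the top block of a Haar element of $\mathrm{St}_d$. So under $\tau_1$ the overlap has the density of Lemma~\ref{lem:wishart}(c) with $N=d$, under $\tau_2$ it has that density with $N=n$, and the ratio is $K$. Both laws are $\mathrm U(n)$-invariant, and two pairs with the same overlap lie in one orbit, because vectors with the same Gram matrix differ by a unitary map. For bounded Borel $f$ on $\mathrm{St}^2$, the average of $f$ over $\mathrm U(n)$ is therefore a function $\bar f(G)$ of the overlap; it is Borel, as one sees by evaluating at the frames $q_1=(I,0,0)^T$, $q_2$ with blocks $G$, $(I-G^*G)^{1/2}$, $0$. Then $\tau_1(f)=\tau_1(\bar f)=\tau_2(\bar fK)=\tau_2(fK)$. With $f=\rho\otimes\rho$ this gives $\mathbb E_PX^2=\mathcal E(\mu)$.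

\emph{Step 2: smoothing does not increase $\mathcal E$.} The measures we plant are singular, and $K$ is unbounded, so weak convergence alone gives no upper bound for $\mathcal E$ of an approximating measure. We use instead that $K$ is a positive definite kernel. For a matrix $A$ let $\mathrm{Sym}^mA$ be the restriction of $A^{\otimes m}$ to the symmetric tensors. It is multiplicative in $A$, it commutes with taking adjoints, and its trace is the sum of all monomials of degree $m$ in the eigenvalues of $A$. So the trace depends only on the nonzero eigenvalues, and $\det(I-A)^{-1}=\sum_{m\ge0}\operatorname{tr}\mathrm{Sym}^mA$ if the eigenvalues lie in $[0,1]$, both sides being $+\infty$ if $1$ is an eigenvalue. The matrices $G^*G=q_2^*(q_1q_1^*q_2)$ and $\Pi_{q_1}\Pi_{q_2}=(q_1q_1^*q_2)q_2^*$ have the same nonzero eigenvalues. Applying the expansion to $A=G^*G\otimes I_{n-d}$ we obtain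
\[
K(q_1^*q_2)=\frac{c_d}{c_n}\sum_{m\ge0}\operatorname{tr}\big[\mathcal P_m(q_1)\mathcal P_m(q_2)\big],\qquad\mathcal P_m(q)=\mathrm{Sym}^m(\Pi_q\otimes I_{n-d}).
\]
Each $\mathcal P_m(q)$ is an orthogonal projection, so all terms are nonnegative, and Tonelli's theorem gives $\mathcal E(\mu)=\frac{c_d}{c_n}\sum_m\|\int\mathcal P_m\,d\mu\|_F^2$ for every finite measure $\mu$.

Let $\eta_\varepsilon$ be a probability measure on $\mathrm U(n)$ with bounded density with respect to Haar measure, supported in $\{\|U-I\|\le\varepsilon\}$, and let $\mu_\varepsilon$ be the image of $\eta_\varepsilon\times\mu$ under $(U,q)\mapsto Uq$. Since $Uq\sim\sigma_n$ for Haar $U$ and fixed $q$, the measure $\mu_\varepsilon$ has a bounded density. With the unitary $U_m=\mathrm{Sym}^m(U\otimes I_{n-d})$ we have $\mathcal P_m(Uq)=U_m\mathcal P_m(q)U_m^*$, so $\int\mathcal P_m\,d\mu_\varepsilon$ is an average of unitary conjugates of $\int\mathcal P_m\,d\mu$ and has no larger Hilbert--Schmidt norm. Hence $\mathcal E(\mu_\varepsilon)\le\mathcal E(\mu)$.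

\emph{Step 3: the limit.} By Steps 1 and 2 and Cauchy--Schwarz, $|\nu_{\mu_\varepsilon}(f)|\le\mathcal E(\mu)^{1/2}\|f\|_{L^2(P)}$ for continuous $f$ on $\mathrm{Gr}$. Since $\nu_{Uq}$ is the image of $\nu_q$ under $U$,
\[
|\nu_{\mu_\varepsilon}(f)-\nu_\mu(f)|\le\mu(\mathrm{St})\sup_{\|U-I\|\le\varepsilon,\ E\in\mathrm{Gr}}|f(UE)-f(E)|\to0
\]
by uniform continuity. So the bound holds for $\nu_\mu$. Continuous functions are dense in $L^2(P)$, and the Riesz representation theorem gives $X\in L^2(P)$ with $\mathbb E_PX^2\le\mathcal E(\mu)$ and $\nu_\mu(f)=\mathbb E_P[Xf]$ for continuous $f$, so $\nu_\mu=XP$. Finally $\nu_\mu(\mathcal A)=\mathbb E_P[X\mathbf 1_{\mathcal A}]\le\mathcal E(\mu)^{1/2}P(\mathcal A)^{1/2}$.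
\end{proof}

\section{The planted pair and its correction to a collision}\label{sec:pair}

Let $n$ be large and $\delta=n^{-20}$. Let $V=[z,w]\in\mathbb C^{n\times2}$ have rows of two types, with all variables below independent and all $\theta_k$ uniform phases.
\begin{itemize}
\item \emph{Exact rows}, $k\le n-11$: $z_k\sim N_{\mathbb C}(0,1)$ and $w_k=e^{i\theta_k}z_k$; put $\eta_k=0$.
\item \emph{Blurred rows}, $k>n-11$: $|z_k|^2$ has density $se^{-s}$ on $(0,\infty)$, the argument of $z_k$ is a uniform phase, and $w_k=e^{\eta_k+i\theta_k}z_k$ with $\eta_k$ uniform on $[-\delta,\delta]$.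
\end{itemize}
The moduli $r_k=|z_k|$ have densities $2re^{-r^2}$ and $2r^3e^{-r^2}$, with maxima $\sqrt{2/e}$ and $2(3/2e)^{3/2}$, both below $1$, so $V$ is admissible. The law of each row is invariant under complex conjugation. Let $\mu$ be the law of the frame $q=V(V^*V)^{-1/2}$, which spans the plane of $z,w$.

The blurred rows have a bounded density on $\mathbb C^2$, and the factor $s$ in the law of $|z_k|^2$ is there to make it bounded. In polar coordinates, $z_k$ has density $\pi^{-1}|z|^2e^{-|z|^2}$, and given $z_k$ the variable $w_k$ has density $(4\pi\delta|w|^2)^{-1}$ on the annulus $e^{-\delta}|z|\le|w|\le e^\delta|z|$, because $d^2w=|w|^2d\eta\,d\theta$. On the annulus $|z|^2/|w|^2\le e^{2\delta}$ and $|z|^2\ge\frac12|z|^2+\frac12e^{-2\delta}|w|^2\ge(\frac12-\delta)(|z|^2+|w|^2)$. So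
\begin{equation}\label{eq:blur}
\text{a blurred row has density at most }\ \delta^{-1}e^{-(\frac12-\delta)(|z|^2+|w|^2)}\ \text{ on }\mathbb C^2 .
\end{equation}
The number $11$ will come out of an exponent count in Section~\ref{sec:large}.

\begin{lemma}\label{lem:gram}
$\Pr\big(\|V^*V/n-I\|>n^{-0.4}\big)\le Ce^{-cn^{0.2}}$.
\end{lemma}

\begin{proof}
An exact row contributes $I$ to $\mathbb EV^*V$, since $\mathbb E|z_k|^2=\mathbb E|w_k|^2=1$ and $\mathbb E\bar z_kw_k=0$, and a blurred row contributes $O(1)$; so $\mathbb EV^*V=nI+O(1)$. Each of the four real coordinates of $V^*V$ is a sum of $n$ independent variables bounded by $2|z_k|^2$. After centering, such a summand $Y$ satisfies $\mathbb Ee^{c|Y|}\le C$, and $e^y\le1+y+y^2e^{|y|}$ gives $\mathbb Ee^{\lambda Y}\le e^{C\lambda^2}$ for $|\lambda|\le c$. By Markov's inequality the centered sum exceeds $n^{0.6}/4$ in absolute value with probability at most $2\exp(-\lambda n^{0.6}/4+Cn\lambda^2)$, which is at most $2e^{-cn^{0.2}}$ when $\lambda$ is a small multiple of $n^{-0.4}$. If none of the four sums does, then $\|V^*V-\mathbb EV^*V\|_F\le\frac{\sqrt6}4n^{0.6}$,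 and the claim follows for large $n$.
\end{proof}

Let $B$ and $E=\operatorname{range}[z,w,B]$ be as in Section~\ref{sec:linear}. Given $V$, the projections of the columns of $B$ to $\{z,w\}^\perp$ are independent standard Gaussian vectors of that space and span a uniform $(d-2)$-dimensional subspace of it. So $E\sim\nu_q$ given $q$, and $E\sim\nu_\mu$.

\begin{lemma}\label{lem:newton}
With probability tending to $1$ as $d\to\infty$, the subspace $E$ contains a collision plane $\tilde\Pi$ with $\|\tilde\Pi-\Pi_q\|_F\le n^{-5}$. In particular $\nu_\mu(\mathcal A)\to1$.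
\end{lemma}

\begin{proof}
The implicit function theorem is now needed with explicit constants: the initial error, of order $\delta$, must be small compared with the powers of $n$ that bound $L^{-1}$ and the quadratic terms. With probability tending to $1$, all of the following hold for all $k$.
\begin{itemize}
\item $\operatorname{dist}_k\ge n^{-6}$; by Lemma~\ref{lem:smallball} this fails for some $k$ with probability at most $6n\cdot n^{-2}$.
\item $n^{-1}\le r_k\le n$; indeed $\Pr(r_k^2\le n^{-2})\le n^{-2}$ as $r_k^2$ has density at most $1$, and $\Pr(r_k>n)\le(1+n^2)e^{-n^2}$.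
\item $|B_k|\le n$; indeed $\mathbb E|B_k|^4=(d-2)(d-1)\le n^2$, so $\Pr(|B_k|>n)\le n^{-2}$.
\item The smallest singular value of $V$ is at least $\sqrt n/2$, by Lemma~\ref{lem:gram}.
\end{itemize}
On this event the columns of $L^{-1}$ have norm at most $n^6$, so $\|L^{-1}\|\le n^{6.5}$. Divide \eqref{eq:expand} by $2r_k$ and put $e_k=F_k(0)/2r_k=\frac12r_k(1-e^{2\eta_k})$ and $\tilde Q_k=Q_k/2r_k$. Then $F(\xi)=0$ is equivalent to
\begin{equation}\label{eq:fixed}
\xi=-L^{-1}\big(e+\tilde Q(\xi)\big).
\end{equation}
We have $e_k=0$ for exact rows and $|e_k|\le1.1\,n\delta$ for blurred rows, so $|e|\le\sqrt{11}\cdot1.1\,n\delta\le4n\delta$. By Cauchy--Schwarz,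
\begin{equation}\label{eq:row}
|sz_k+\kappa w_k+B_ka|^2+|B_kb|^2\le\big(|z_k|^2+|w_k|^2+|B_k|^2\big)|\xi|^2\le4n^2|\xi|^2 .
\end{equation}
Hence $|Q_k(\xi)|\le4n^2|\xi|^2$, $|\tilde Q_k(\xi)|\le2n^3|\xi|^2$ and $|\tilde Q(\xi)|\le2n^{3.5}|\xi|^2$. Let $\varepsilon_n=8n^{7.5}\delta=8n^{-12.5}$. For $|\xi|\le\varepsilon_n$ the right side of \eqref{eq:fixed} has norm at most $4n^{7.5}\delta+2n^{10}\varepsilon_n^2=(\frac12+16n^{-2.5})\varepsilon_n\le\varepsilon_n$. So it maps the closed ball of radius $\varepsilon_n$ continuously into itself, and Brouwer's fixed point theorem gives a solution $\xi$ in the ball.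

Let $\tilde V=[\tilde z,\tilde w]$. The left side of \eqref{eq:row} is the squared norm of the $k$-th row of $\tilde V-V$, so $\|\tilde V-V\|_F\le2n^{1.5}\varepsilon_n=16n^{-11}$. This is less than the smallest singular value of $V$, so $\tilde V$ has rank $2$ and $\tilde z,\tilde w$ is a collision in $E$; let $\tilde\Pi$ be its plane. Write $\Pi_q=VV^+$ with $V^+=(V^*V)^{-1}V^*$, $\|V^+\|\le2/\sqrt n$. Since $(I-\tilde\Pi)\tilde V=0$, we have $(I-\tilde\Pi)\Pi_q=(I-\tilde\Pi)(V-\tilde V)V^+$. For two projections of rank $2$, $\|\tilde\Pi-\Pi_q\|_F^2=4-2\operatorname{tr}\tilde\Pi\Pi_q=2\|(I-\tilde\Pi)\Pi_q\|_F^2$. Hence $\|\tilde\Pi-\Pi_q\|_F\le\sqrt2\cdot16n^{-11}\cdot2n^{-1/2}\le n^{-5}$.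
\end{proof}

\section{Large overlaps}\label{sec:large}

Let $V'=[z',w']$ be an independent copy of $V$, and let $q_1,q_2$ be the frames of $V,V'$. Let $S$ be the $4\times4$ Gram matrix of $[V,V']$, with $2\times2$ blocks $S_1=V^*V$, $S_2=V'^*V'$, $S_{12}=V^*V'$. The overlap is $G=q_1^*q_2=S_1^{-1/2}S_{12}S_2^{-1/2}$, and $\mathcal E(\mu)=\mathbb EK(G)$. Let $t_1,t_2\in[0,1]$ be the squared singular values of $G$ and $\Delta=\det(I-G^*G)=(1-t_1)(1-t_2)$. We have
\begin{equation}\label{eq:factor}
S=T\Sigma T,\qquad T=\begin{pmatrix}S_1^{1/2}&0\\0&S_2^{1/2}\end{pmatrix},\qquad\Sigma=\begin{pmatrix}I&G\\G^*&I\end{pmatrix},\qquad\det S=\det S_1\det S_2\cdot\Delta .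
\end{equation}
Since $K$ has order $\Delta^{-3n/4}$, we need the probability of a given overlap to decay like $\Delta^{3n/4}$, with room to spare. The room is measured by
\[
h(t)=\Big(1+\frac t2\Big)^2\Big(1-\frac t4\Big)=1+\frac34t-\frac1{16}t^3 .
\]
On $[0,1]$ this function is increasing, as $h'(t)=\frac3{16}(4-t^2)$, it satisfies $h(t)\ge1+\frac t2$, and $h(1)=\frac{27}{16}$.

\begin{proposition}\label{prop:large}
There are absolute constants $C,n_0$ such that for $n\ge n_0$ we have $\|G\|<1$ almost surely and, for every Borel set $\mathcal R$ of $2\times2$ matrices of norm less than $1$,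
\begin{equation}\label{eq:large}
\mathbb E[K(G);\,G\in\mathcal R]\le n^C\sup_{G\in\mathcal R}\big(h(t_1)h(t_2)\big)^{-(n-11)/4}.
\end{equation}
\end{proposition}

The matrix $S$ is a sum of independent rank-one matrices, one for each row, so its density can be bounded by its Laplace transform, which factors over the rows. The factor of an exact row is the following average. For independent uniform phases $\theta,\theta'$ let $u=(1,e^{i\theta})^T$, $u'=(1,e^{i\theta'})^T$, and for a positive definite $4\times4$ matrix $\Lambda$ with $2\times2$ blocks let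
\[
W=\begin{pmatrix}u&0\\0&u'\end{pmatrix}\in\mathbb C^{4\times2},\qquad\Lambda=\begin{pmatrix}\Lambda_1&\Lambda_{12}\\\Lambda_{12}^*&\Lambda_2\end{pmatrix},\qquad\psi(\Lambda)=\mathbb E\det(W^*\Lambda W)^{-1}.
\]
The function $\psi$ depends on the coordinate directions in $\mathbb C^2$, whereas $K$ depends only on singular values. The next lemma bounds $\psi$ by determinants, which transform well under \eqref{eq:factor}. It is an equality for $\Lambda=\lambda I$, where both sides are $(2\lambda)^{-2}$; this is the case that corresponds to typical $S$, so nothing exponential is lost there.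

\begin{lemma}\label{lem:det}
$\psi(\Lambda)\le\frac14\big(\det\Lambda_1\det\Lambda_2\det\Lambda\big)^{-1/4}$.
\end{lemma}

\begin{proof}
For a positive definite $2\times2$ matrix $A$ we have $u^*Au=A_{11}+A_{22}+2\operatorname{Re}(A_{12}e^{i\theta})$. The mean of $(\alpha+\beta\cos\theta)^{-1}$ is $(\alpha^2-\beta^2)^{-1/2}$ for $\alpha>\beta\ge0$, and $(A_{11}+A_{22})^2\ge4A_{11}A_{22}$, so
\begin{equation}\label{eq:circle}
\mathbb E\frac1{u^*Au}=\frac1{\sqrt{(A_{11}+A_{22})^2-4|A_{12}|^2}}\le\frac1{2\sqrt{\det A}} .
\end{equation}
Fix $\theta'$ and put $b=u'^*\Lambda_2u'$, $y=\Lambda_{12}u'$, $A=b\Lambda_1-yy^*$. Then $\det(W^*\Lambda W)=b\,u^*\Lambda_1u-|u^*y|^2=u^*Au$. Let $\widetilde\Lambda_2=\Lambda_2-\Lambda_{12}^*\Lambda_1^{-1}\Lambda_{12}$ be the Schur complement, which is positive definite with $\det\widetilde\Lambda_2=\det\Lambda/\det\Lambda_1$. The matrix $\Lambda_1^{-1/2}A\Lambda_1^{-1/2}$ has eigenvalues $b$ and $b-y^*\Lambda_1^{-1}y=u'^*\widetilde\Lambda_2u'>0$. So $A$ is positive definite and $\det A=\det\Lambda_1\,(u'^*\Lambda_2u')(u'^*\widetilde\Lambda_2u')$.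 Apply \eqref{eq:circle} in $\theta$, then Cauchy--Schwarz in $\theta'$, then \eqref{eq:circle} twice:
\[
\psi(\Lambda)\le\frac1{2\sqrt{\det\Lambda_1}}\Big(\mathbb E\frac1{u'^*\Lambda_2u'}\Big)^{1/2}\Big(\mathbb E\frac1{u'^*\widetilde\Lambda_2u'}\Big)^{1/2}\le\frac14(\det\Lambda_1)^{-1/2}(\det\Lambda_2)^{-1/4}(\det\widetilde\Lambda_2)^{-1/4}.
\]
Substituting $\det\widetilde\Lambda_2$ gives the claim.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:large}]
Write $S=\sum_kv_kv_k^*$, where $v_k\in\mathbb C^4$ is the conjugate transpose of the $k$-th row of $[V,V']$; by invariance under conjugation, $v_k$ has the law of $(z_k,w_k,z_k',w_k')^T$. Split $S=S_{\rm ex}+S_{\rm bl}$ into the sums over exact and blurred rows, and put $\lambda_0=\frac12-\delta$.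

\emph{The density of $S$.} The matrix $S_{\rm ex}$ has no density, since its first two diagonal entries are equal; the blurred rows supply one. By \eqref{eq:blur}, the eleven blurred vectors $v_k$ have joint density at most $\delta^{-22}e^{-\lambda_0\operatorname{tr}S_{\rm bl}}$ on $\mathbb C^{4\times11}$. By Lemma~\ref{lem:wishart}(a) with $N=11$, $p=4$, the matrix $S_{\rm bl}$ has density at most $C\delta^{-22}(\det S')^7e^{-\lambda_0\operatorname{tr}S'}$ at $S'\ge0$, and zero elsewhere. So $S$ has a density $p(S)$, the expectation over $S_{\rm ex}$ of the density of $S_{\rm bl}$ at $S-S_{\rm ex}$. In particular $S$ is almost surely positive definite, and then $\Delta>0$ and $\|G\|<1$ by \eqref{eq:factor}. Fix $S>0$ and any $\Lambda>0$, which may depend on $S$. On the event $S_{\rm ex}\le S$ we have $\det(S-S_{\rm ex})\le\det S$ and $1\le e^{\operatorname{tr}\Lambda(S-S_{\rm ex})}$. Hence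
\[
p(S)\le C\delta^{-22}(\det S)^7e^{-\lambda_0\operatorname{tr}S+\operatorname{tr}\Lambda S}\prod_{k\le n-11}\mathbb E\,e^{\lambda_0|v_k|^2-v_k^*\Lambda v_k}.
\]
For an exact row, $v_k$ has the law of $Wy$ with $y\in\mathbb C^2$ standard Gaussian and independent of $W$, and $|Wy|^2=2|y|^2$. The factor $e^{2\lambda_0|y|^2}$ is absorbed by the Gaussian density $\pi^{-2}e^{-|y|^2}$, so each expectation is at most $\mathbb E\,\pi^{-2}\int e^{-y^*W^*\Lambda Wy}dy=\psi(\Lambda)$. Thus
\begin{equation}\label{eq:density}
p(S)\le C\delta^{-22}(\det S)^7e^{-\lambda_0\operatorname{tr}S+\operatorname{tr}\Lambda S}\,\psi(\Lambda)^{n-11}.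
\end{equation}

\emph{The choice of $\Lambda$.} We take $\Lambda=\frac n2T^{-1}MT^{-1}$ with $M$ a function of $G$. For typical $S\approx nI$ this should be near $\frac12I$, the value at which the exponent in the Laplace transform of a row vanishes, so $M=I$ at $G=0$; and $M$ should blow up as $\Delta\to0$. Consider $M=(1+\beta)\Sigma^{-1}-\beta I$ with $0\le\beta<1$. Then $\operatorname{tr}\Lambda S=\frac n2\operatorname{tr}M\Sigma=\frac n2(4(1+\beta)-4\beta)=2n$. By the singular value decomposition of $G$, conjugation with a block diagonal unitary matrix, which preserves the determinants of the diagonal blocks, and a permutation of the basis turn $\Sigma$ and $M$ into direct sums over $t=t_1,t_2$ of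
\[
\begin{pmatrix}1&\sqrt t\\\sqrt t&1\end{pmatrix}\qquad\text{and}\qquad\frac1{1-t}\begin{pmatrix}1+\beta t&-(1+\beta)\sqrt t\\-(1+\beta)\sqrt t&1+\beta t\end{pmatrix}.
\]
As $(1+\beta t)^2-(1+\beta)^2t=(1-t)(1-\beta^2t)$, the second matrix has determinant $(1-\beta^2t)/(1-t)$ and is positive definite. The diagonal blocks $M_1,M_2$ of $M$ each have determinant $\prod_i(1+\beta t_i)/(1-t_i)$. Hence
\[
\det M_1\det M_2\det M=\Delta^{-3}\prod_{i=1}^2(1+\beta t_i)^2(1-\beta^2t_i).
\]
The factor $\Delta^{-3}$ gives the required power $\Delta^{3/4}$ per row. The obvious choice $\beta=0$ gives nothing more, which is not enough against the polynomial losses. At $t=1$ the extra factor is $(1+\beta)^3(1-\beta)$, which is largest for $\beta=\frac12$; with this choice it is $h(t)$. Since $\det\Lambda_j=(\frac n2)^2\det M_j/\det S_j$ and $\det\Lambda=(\frac n2)^4\det M/(\det S_1\det S_2)$, Lemma~\ref{lem:det} yields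
\begin{equation}\label{eq:psi}
\psi(\Lambda)\le n^{-2}(\det S_1\det S_2)^{1/2}\Delta^{3/4}\big(h(t_1)h(t_2)\big)^{-1/4}.
\end{equation}

\emph{Integration.} Use the variables $(S_1,S_2,G)$; from $S_{12}=S_1^{1/2}GS_2^{1/2}$ we get $dS=(\det S_1\det S_2)^2dS_1\,dS_2\,dG$. Multiply \eqref{eq:density} by $K(G)$ and insert \eqref{eq:factor} and \eqref{eq:psi}. The exponent of $\Delta$ is
\[
7+\tfrac34(n-11)-\tfrac14(3n-5)=0,
\]
so the singularity of $K$ cancels exactly. The exponent of $\det S_1\det S_2$, with the Jacobian, is $7+\frac{n-11}2+2=\frac{n+7}2$. The matrices $G$ of norm less than $1$ have finite volume and $c_d/c_n$ is bounded, so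
\[
\mathbb E[K(G);G\in\mathcal R]\le C\delta^{-22}e^{2n}n^{-2(n-11)}I_n^2\,\sup_{\mathcal R}\big(h(t_1)h(t_2)\big)^{-(n-11)/4},
\]
where, by Lemma~\ref{lem:wishart}(b),
\[
I_n=\int_{S_1>0}(\det S_1)^{(n+7)/2}e^{-\lambda_0\operatorname{tr}S_1}dS_1=\pi\,\Gamma\big(\tfrac{n+11}2\big)\Gamma\big(\tfrac{n+9}2\big)\lambda_0^{-(n+11)} .
\]
By Stirling's formula each Gamma factor is at most $n^C(n/2e)^{n/2}$, and $\lambda_0^{-(n+11)}=2^{n+11}(1-2\delta)^{-(n+11)}\le C2^n$ because $n\delta\to0$. So $I_n\le n^C(n/e)^n$, all exponential factors cancel, and $e^{2n}n^{-2(n-11)}I_n^2\le n^C$. With $\delta^{-22}=n^{440}$ we obtain \eqref{eq:large}.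
\end{proof}

\begin{remark}\label{rem:eleven}
For $n=4d-j$ and $m\ge4$ blurred rows, the exponent of $\Delta$ is $(m-4)+\frac34(n-m)-\frac14(3n-j)=\frac14(m+j-16)$. For $j=5$ it vanishes at $m=11$. For $n=4d-4$ it vanishes at $m=12$, so this count does not tell $4d-4$ from $4d-5$; what fails at $4d-4$ is the correction step, since \eqref{eq:param} then has more equations than unknowns. If instead $n/d\to\gamma>4$, the exponent is about $(\frac1\gamma-\frac14)n$, negative and of order $n$, for every fixed $m$.
\end{remark}

\section{Small overlaps and the proof of part (b)}\label{sec:small}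

Proposition~\ref{prop:large} loses a power of $n$, so it says nothing about the typical overlaps $\|G\|_F\approx n^{-1/2}$. These are handled by the central limit theorem, as in the model problem. On $2\times2$ matrices we write $|\cdot|=\|\cdot\|_F$ and $\langle Y,Y'\rangle=\operatorname{tr}Y^*Y'$.

\begin{proposition}\label{prop:small}
$\limsup_{n\to\infty}\mathbb EK(G)\le1$.
\end{proposition}

\begin{proof}
Let $x=\sqrt n\,G$. Since $h(t_1)h(t_2)\ge1+\frac12(t_1+t_2)=1+|x|^2/2n$, the bound \eqref{eq:large} gives
\[
\mathbb E[K;|x|\ge\log n]\le n^C\Big(1+\frac{\log^2n}{2n}\Big)^{-(n-11)/4}\le n^Ce^{-c\log^2n}\to0 .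
\]
This is why $\delta$ may be any fixed negative power of $n$. On $\{|x|<\log n\}$ we have $-\log\Delta=|x|^2/n+O(n^{-2}\log^4n)$, so \eqref{eq:K} gives $K=(1+o(1))\,4^{-4}e^{\frac34|x|^2}$ uniformly. It remains to prove
\begin{equation}\label{eq:limit}
\mathbb E\big[e^{\frac34|x|^2};|x|<\log n\big]\to4^4 .
\end{equation}

\emph{Convergence in law.} Put $H=n^{-1/2}S_{12}=n^{-1/2}\sum_kH_k$, where $H_k$ is the matrix $(\bar z_k,\bar w_k)^T(z_k',w_k')$. Then $x=(S_1/n)^{-1/2}H(S_2/n)^{-1/2}$. For exact rows the $H_k$ are independent with a common law that does not depend on $n$: the entries are $\bar z_kz_k'$ times $1$, $e^{i\theta_k'}$, $e^{-i\theta_k}$, $e^{i(\theta_k'-\theta_k)}$. These four phase factors are orthonormal, $\mathbb E|z_kz_k'|^2=1$, and $\mathbb E\bar z_k=\mathbb E\bar z_k^2=0$. So the entries have mean zero and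
\begin{equation}\label{eq:cov}
\mathbb E(H_k)_{ij}\overline{(H_k)_{i'j'}}=\mathbf 1_{(i,j)=(i',j')},\qquad\mathbb E(H_k)_{ij}(H_k)_{i'j'}=0 ,
\end{equation}
which is the covariance of a standard Gaussian $2\times2$ matrix $Z$. For blurred rows $\mathbb E|H_k|\le C$, so they contribute $O(n^{-1/2})$ to $H$ in $L^1$. By the central limit theorem $H\to Z$ in law, and by Lemma~\ref{lem:gram} also $x\to Z$. Hence $Y_n=e^{\frac34|x|^2}\mathbf 1_{|x|<\log n}$ tends in law to $e^{\frac34|Z|^2}$, whose mean is $(1-\frac34)^{-4}=4^4$. Convergence in law together with a bounded moment of order greater than $1$ gives convergence of the means. With the order $\frac76$ and $\tau=\frac34\cdot\frac76=\frac78$, \eqref{eq:limit} follows from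
\begin{equation}\label{eq:ui}
\mathbb E\big[e^{\tau|x|^2};|x|<\log n\big]\le C\qquad\text{for large }n .
\end{equation}

\emph{Replacing $x$ by $H$.} Let $\Omega_n$ be the event $\|S_j/n-I\|\le n^{-0.4}$, $j=1,2$. By Lemma~\ref{lem:gram}, the complement of $\Omega_n$ contributes at most $e^{\log^2n}Ce^{-cn^{0.2}}\to0$ to \eqref{eq:ui}. On $\Omega_n\cap\{|x|<\log n\}$ we have $|H|\le(1+n^{-0.4})|x|\le2\log n$ and $|x|\le(1-n^{-0.4})^{-1}|H|$, so $|x|^2\le|H|^2+Cn^{-0.4}\log^2n$ and $e^{\tau|x|^2}\le2e^{\tau|H|^2}$ for large $n$.

\emph{Linearizing the exponent.} The exponential of $|H|^2$ does not factor over the rows, but the exponential of a linear function of $H$ does. For a fixed matrix $H^0$ with $|H^0|\le2\log n$ we have $-|Y|^2+2\sqrt\tau\operatorname{Re}\langle Y,H^0\rangle=\tau|H^0|^2-|Y-\sqrt\tau H^0|^2$. The unit ball around $\sqrt\tau H^0$ lies in $\{|Y|\le3\log n\}$, and integrating over it gives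
\[
e^{\tau|H^0|^2}\le C\int_{|Y|\le3\log n}e^{-|Y|^2+2\sqrt\tau\operatorname{Re}\langle Y,H^0\rangle}\,dY .
\]
The truncation keeps the parameter in the next estimate small. For $0<|Y|\le3\log n$ put $\lambda=2\sqrt{\tau/n}\,|Y|\le6n^{-1/2}\log n$ and $R_k=\operatorname{Re}\langle Y/|Y|,H_k\rangle$, so that $2\sqrt\tau\operatorname{Re}\langle Y,H\rangle=\lambda\sum_kR_k$. For exact rows, \eqref{eq:cov} gives $\mathbb ER_k=0$ and $\mathbb ER_k^2=\frac12$, and $|R_k|\le|H_k|=2|z_k||z_k'|\le|z_k|^2+|z_k'|^2$. From $e^y\le1+y+\frac{y^2}2+|y|^3e^{|y|}$ we get $\mathbb Ee^{\lambda R_k}\le1+\frac{\lambda^2}4+C\lambda^3\le e^{\lambda^2/4+C\lambda^3}$ for $\lambda\le\frac14$. For blurred rows $|R_k|\le(1+e^{2\delta})|z_k||z_k'|\le\frac32(|z_k|^2+|z_k'|^2)$, so $\mathbb Ee^{\lambda R_k}\le(1-\frac32\lambda)^{-4}\le2$ for large $n$. Since $n\lambda^2/4=\tau|Y|^2$ and $n\lambda^3\to0$ uniformly, independence gives $\mathbb Ee^{2\sqrt\tau\operatorname{Re}\langle Y,H\rangle}\le Ce^{\tau|Y|^2}$. So the left side of \eqref{eq:ui} is at most $o(1)+C\int e^{-(1-\tau)|Y|^2}dY$, which is bounded because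 $\tau<1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, second statement]
By Proposition~\ref{prop:second}, Lemma~\ref{lem:newton} and Proposition~\ref{prop:small},
\[
P(\mathcal A)\ge\frac{\nu_\mu(\mathcal A)^2}{\mathbb EK(G)}\ge\frac{1-o(1)}{1+o(1)}\to1,
\]
so $p_d=1-P(\mathcal A)\to0$.
\end{proof}

\section{Other values of $n$, and the number of collision planes}\label{sec:more}

\begin{proof}[Proof of Theorem~\ref{thm:more}(i)]
For $n\ge4d-4$, injectivity holds for generic $\Phi$, as recalled in the introduction, hence almost surely for a standard Gaussian $\Phi$, for which $\operatorname{range}\Phi^*$ is uniform. Let $d\le n\le4d-5$, let $\Phi$ be a standard Gaussian $d\times(4d-5)$ matrix, and let $\Phi'$ consist of its first $n$ columns. The ranges of $\Phi^*$ and $\Phi'^*$ are uniform in their Grassmannians, and if the measurements of $\Phi'$ separate all classes $[x]$, so do those of $\Phi$. Hence $p_{d,n}\le p_d$, and Theorem~\ref{thm:main} applies.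
\end{proof}

For part (ii), note that the density $X$ of the planted law has mean $1$ and second moment $1+o(1)$, so it is close to $1$ for most $E$. Cut the set of planes into small cells and split $X$ accordingly. A cell contributes to $X(E)$ essentially only if $E$ has a collision plane in it, and the contributions have exponentially small total second moment, because two frames in one cell have a large overlap. A sum close to $1$ of such small terms must have many terms.

\begin{proof}[Proof of Theorem~\ref{thm:more}(ii)]
We may assume $0<m<\frac{3\sqrt3}4=\sqrt{h(1)}$. Fix $\ell\in(0,1)$ with $m<\sqrt{h(1-\ell^2/2)}$.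

\emph{Cells.} Identify the Hermitian $n\times n$ matrices, with the norm $\|\cdot\|_F$, isometrically with $\mathbb R^{n^2}$, and partition this space into translates $\mathcal C_i$ of a half-open cube of side $\ell/n$, hence of diameter $\ell$. The collision plane found in Lemma~\ref{lem:newton} should lie in the same cell as the planted plane, so we keep planted planes away from the walls. Call a point \emph{marginal} if one of its coordinates is within $n^{-5}$ of a wall of the grid. If the grid is translated by a uniform random shift, a given point is marginal with probability at most $n^2\cdot2n^{-5}/(\ell/n)=2n^{-2}/\ell$. By Fubini's theorem there is a shift for which $\mu\{q:\Pi_q\text{ marginal}\}\le2n^{-2}/\ell$; we fix it.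

\emph{Splitting the density.} Let $\mu_i$ be the restriction of $\mu$ to $\{\Pi_q\in\mathcal C_i\}$; only finitely many $\mu_i$ are nonzero. Since $\mathcal E(\mu_i)\le\mathcal E(\mu)<\infty$ for large $n$, Proposition~\ref{prop:second} gives densities $X_i$ of $\nu_{\mu_i}$ and $X=\sum_iX_i$ of $\nu_\mu$, with $\mathbb E_PX_i^2\le\mathcal E(\mu_i)$ and $\mathbb E_PX^2\le1+o(1)$ by Proposition~\ref{prop:small}. Let $\mathcal G$ be the set of pairs $(q,E)$ such that $\Pi_q$ is not marginal and $E$ contains a collision plane within distance $n^{-5}$ of $\Pi_q$; it is Borel by the compactness of $\mathcal K$. Let $\nu_i'$ be the image on $\mathrm{Gr}$ of the measure $\mu_i(dq)\,\nu_q(dE)$ restricted to $\mathcal G$. Then $\nu_i'\le\nu_{\mu_i}$, so $\nu_i'$ has a density $X_i'\le X_i$. Put $X'=\sum_iX_i'\le X$. By Lemma~\ref{lem:newton} and the choice of the shift, $\mathbb E_PX'\to1$, and $\mathbb E_PX'^2\le1+o(1)$. Hence $\mathbb E_P(X'-1)^2\to0$.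

\emph{Counting.} If $(q,E)\in\mathcal G$ and $\Pi_q\in\mathcal C_i$, the nearby collision plane differs from $\Pi_q$ by at most $n^{-5}$ in each coordinate and so lies in $\mathcal C_i$. Thus $\nu_i'$ is concentrated on the set of $E$ that contain a collision plane in $\mathcal C_i$; this set is Borel, since $\mathcal K\cap\mathcal C_i$ is a countable union of compact sets. As the cells are disjoint, for $P$-almost every $E$ at most $\mathcal N(E)$ of the numbers $X_i'(E)$ are nonzero. On $\mathcal B=\{\mathcal N\le m^n\}$, Cauchy--Schwarz gives $X'^2\le m^n\sum_iX_i'^2$. Therefore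
\[
P(\mathcal B)\le\mathbb E_P|X'-1|+\mathbb E_P[X';\mathcal B]\le o(1)+\Big(m^n\sum_i\mathcal E(\mu_i)\Big)^{1/2}.
\]
The sum $\sum_i\mathcal E(\mu_i)$ is the expectation of $K(G)$ on the event that $\Pi_{q_1}$ and $\Pi_{q_2}$ lie in the same cell. On this event $\ell^2\ge\|\Pi_{q_1}-\Pi_{q_2}\|_F^2=4-2\|G\|_F^2$, so $t_1+t_2\ge2-\ell^2/2$, and as $t_1,t_2\le1$, both are at least $1-\ell^2/2$. By \eqref{eq:large} and the monotonicity of $h$,
\[
m^n\sum_i\mathcal E(\mu_i)\le n^C\,m^n\,h(1-\ell^2/2)^{-(n-11)/2}\to0
\]
by the choice of $\ell$. So $P(\mathcal N\le m^n)\to0$.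
\end{proof}

\begin{thebibliography}{1}

\bibitem{owr}
\emph{MiniWorkshop: Algebraic, Geometric, And Combinatorial},
\texttt{https://www.mfo.de/\allowbreak document/\allowbreak 1840c/\allowbreak preliminary\_OWR\_2018\_46.pdf}.

\end{thebibliography}
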